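\title{Gray codes for binary necklaces of odd length}

\begin{abstract}
A Gray code for binary necklaces of length $k$ lists all rotation classes of binary words of length $k$ so that consecutive classes have representatives that differ in exactly one bit. We prove that such a list exists for every odd $k$, and that for even $k$ it exists only when $k=2$. The construction fixes the places where a $1$ follows a $0$ in a cyclic word and lets the other boundaries move. This partitions the necklaces into grids, whose Hamiltonian cycles are glued to a path from $0^k$ to $1^k$. The classes with rotational symmetry, which occur only for composite $k$, are split into adjacent pairs by an eigenvalue argument and attached one pair at a time.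
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{binary necklace of length $k$} is an equivalence class of words in $\{0,1\}^k$ under cyclic rotation. Two necklaces are \emph{adjacent}, written $u\sim v$, if they have representatives that differ in exactly one bit, and the \emph{necklace graph} has the necklaces of length $k$ as vertices and the adjacent pairs as edges. A \emph{Gray code for necklaces of length $k$} is a list of all necklaces of length $k$, each appearing exactly once, in which consecutive necklaces are adjacent; in other words, it is a Hamiltonian path of the necklace graph. The following problem is due to C.~Savage (1997); see \cite{singletons}.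

\begin{quote}
Does a Gray code for binary necklaces of length $k$ exist for every odd $k$?
\end{quote}

The necklace graph is the quotient of the hypercube $\{0,1\}^k$ by the rotations. The hypercube has a Hamiltonian path (traverse the half with last bit $0$, flip the last bit, and traverse the other half backwards), but this recursion singles out a position, and a necklace has no distinguished position. Two constraints are visible at once. First, for $k\ge2$ the necklace $0^k$ is adjacent only to $10^{k-1}$, and $1^k$ only to $1^{k-1}0$, so a Gray code must begin and end at the two constant necklaces. Second, the \emph{weight} of a necklace, its number of $1$'s, changes by one along each edge. So necklaces of even and of odd weight alternate in a Gray code, and their numbers differ by at most one. For $k=4$ this fails: $0000$, $1100$, $1010$, $1111$ have even weight, and only $1000$, $1110$ have odd weight. For odd $k$, complementing all bits exchanges the two classes, so they have equal size and the obstruction disappears. The first odd cases behave as one then hopes. For $k=1$ the list is $0,1$; for $k=3$ it is $000,100,110,111$; and for $k=5$ the eight necklaces can be listed as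
\[
00000,\ 10000,\ 10010,\ 11010,\ 11000,\ 11100,\ 11110,\ 11111 .
\]
The answer to the problem is yes.

\begin{theorem}\label{thm:odd}
For every odd $k$ the necklace graph has a Hamiltonian path. For $k\ge3$ its ends are necessarily $0^k$ and $1^k$.
\end{theorem}

\begin{theorem}\label{thm:all}
A Gray code for binary necklaces of length $k$ exists if and only if $k$ is odd or $k=2$.
\end{theorem}

The list for $k=5$ already contains the method: it is the path $0^5,10^4,\dots,1^40,1^5$, with the step from $10000$ to $11000$ replaced by a detour through $10010$ and $11010$. In general we partition the necklaces into this path and a family of cycles and single edges, arrange the pieces in a tree, and enter each piece by a detour from an edge of its parent. The work lies in choosing the cycles so that they contain all edges needed for detours, and in making these edges distinct.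

Section~\ref{sec:even} settles even $k$. Sections~\ref{sec:fibers}--\ref{sec:tree} set up the partition and the tree; for prime $k$ they already prove Theorem~\ref{thm:odd}. Sections~\ref{sec:periodic}--\ref{sec:rungs} deal with rotational symmetry, and Section~\ref{sec:proof} assembles the path.

\section{Even length: the parity obstruction}\label{sec:even}

Let $\Delta_k=\sum(-1)^{\mathrm{weight}}$, summed over all necklaces of length $k$. Since the parity of the weight alternates along a path, a Gray code can exist only if $|\Delta_k|\le1$.

We use Burnside's lemma with a weight. If a finite group $G$ acts on a finite set $X$ and $\psi$ is a function on $X$ that is constant on orbits, then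
\[
\sum_{\text{orbits }O}\psi(O)=\frac1{|G|}\sum_{g\in G}\ \sum_{x:\,gx=x}\psi(x),
\]
because on the right each $x$ is counted $|G_x|/|G|=1/|Gx|$ times, where $G_x$ is the stabilizer and $Gx$ the orbit of $x$.

\begin{proposition}\label{prop:even}
If $k\ge4$ is even, then $\Delta_k\ge2$, and no Gray code for necklaces of length $k$ exists.
\end{proposition}

\begin{proof}
Write $k=2m$. For each $L\mid k$ there are $\varphi(L)$ rotations of order $L$, and each of them permutes the $k$ positions in $k/L$ cycles of length $L$. A word is fixed by the rotation if and only if it is constant on each cycle, and a cycle contributes the factor $1$ or $(-1)^L$ to $(-1)^{\mathrm{weight}}$ according as it carries $0$'s or $1$'s. Hence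
\[
\Delta_k=\frac1k\sum_{L\mid k}\varphi(L)\bigl(1+(-1)^L\bigr)^{k/L}
=\frac1{2m}\sum_{L'\mid m}\varphi(2L')\,2^{m/L'},
\]
since only the even orders $L=2L'$ contribute. Now $\varphi(2L')$ equals $\varphi(L')$ for odd $L'$ and $2\varphi(L')$ for even $L'$, so
\[
\Delta_k\ge\frac12\cdot\frac1m\sum_{L'\mid m}\varphi(L')\,2^{m/L'}=\frac{N_m}2,
\]
where $N_m$ is the number of binary necklaces of length $m$, by Burnside's lemma with $\psi=1$. Each weight $0,\dots,m$ occurs, so $N_m\ge m+1\ge3$. The integer $\Delta_k$ is at least $3/2$, hence at least $2$.
\end{proof}

For $k=2$ the list $00,01,11$ is a Gray code. Thus Theorem~\ref{thm:all} follows from Proposition~\ref{prop:even} and Theorem~\ref{thm:odd}. The case $k=1$ and the statement on the ends of the path were settled in the introduction. \emph{From now on $k\ge3$ is odd}, and we construct a Hamiltonian path from $0^k$ to $1^k$.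

\section{Blocks, fibers and grids}\label{sec:fibers}

Cut a nonconstant cyclic word in front of every $1$ that is preceded by a $0$. The pieces are \emph{blocks} of the form $1^i0^j$ with $i,j\ge1$. Inside a block the boundary between the $1$'s and the $0$'s can be moved by one bit flip, independently of the other blocks. This suggests grouping the necklaces by their block lengths.

In this paper a \emph{composition} is a sequence $c=(c_1,\dots,c_t)$ of integers $c_i\ge2$ with sum $k$. Indices of parts are read modulo $t$, and $2^j$ inside a composition stands for $j$ parts equal to $2$ (likewise $3^j$). Put $n_i=c_i-2$, and for $p=(p_1,\dots,p_t)$ with $0\le p_i\le n_i$ let $W(c;p)$ be the necklace of the word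
\[
1^{p_1+1}0^{c_1-p_1-1}\;1^{p_2+1}0^{c_2-p_2-1}\cdots1^{p_t+1}0^{c_t-p_t-1}.
\]
Every nonconstant necklace is of this form. A rotation that carries one word to another carries block starts to block starts, so
\begin{equation}\label{eq:unique}
W(c;p)=W(c';p')\iff (c',p')\text{ arises from }(c,p)\text{ by one cyclic shift of the indices.}
\end{equation}
Hence the nonconstant necklaces are partitioned into \emph{fibers} $\Phi_c=\{W(c;p)\}$, one for each composition up to cyclic shift.

A composition $c$ is also described by the set $S\subset\mathbb Z_k$ of its block starts $\sigma_i=c_1+\dots+c_{i-1}$; compositions up to cyclic shift correspond to such sets up to rotation of $\mathbb Z_k$. A subset of $\mathbb Z_k$ is \emph{periodic} if it is invariant under a nonzero rotation, and \emph{aperiodic} otherwise; we use the same words for $c$. A rotation that preserves $S$ shifts the blocks cyclically and preserves their lengths, and conversely an index shift by $j$ that preserves $c$ comes from the rotation by $c_1+\dots+c_j$. So $c$ is periodic if and only if a nontrivial index shift preserves it. In particular, \emph{a composition with a unique largest part is aperiodic}, and by \eqref{eq:unique} the map $p\mapsto W(c;p)$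 is injective when $c$ is aperiodic.

Let $c$ be periodic. The index shifts that preserve $c$ form a subgroup of $\mathbb Z_t$, generated by a proper divisor $q$ of $t$, the \emph{period}. With $d=t/q$ we have $k=d(c_1+\dots+c_q)$, so $d>1$ divides the odd number $k$. Therefore
\begin{equation}\label{eq:d}
d\ge3\text{ is odd, and every value among the parts of }c\text{ occurs at least three times.}
\end{equation}

\subsection*{Moves}
We use three kinds of adjacencies. The first stays inside a fiber.
\begin{itemize}
\item[(M)] Changing one coordinate $p_i$ by $\pm1$ gives an adjacent necklace.
\end{itemize}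
The other two pass between fibers. Let $a,b\ge2$ and let $c'$ arise from $c$ by \emph{splitting} a part $a+b$ into the consecutive parts $a,b$; we also say that $c$ arises from $c'$ by \emph{merging}. All other coordinates being equal,
\begin{itemize}
\item[(S0)] $W(c;\dots,p,\dots)\sim W(c';\dots,p,0,\dots)$ for $0\le p\le a-2$: compare $1^{p+1}0^{a+b-p-1}$ with $1^{p+1}0^{a-p-1}\,1\,0^{b-1}$;
\item[(S1)] $W(c;\dots,a+p,\dots)\sim W(c';\dots,a-2,p,\dots)$ for $0\le p\le b-2$: compare $1^{a+p+1}0^{b-p-1}$ with $1^{a-1}\,0\,1^{p+1}0^{b-p-1}$.
\end{itemize}
So (S0) writes a $1$ into a run of $0$'s, and (S1) writes a $0$ into a run of $1$'s. Splitting adds one point to $S$, and merging removes one.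

\subsection*{Grids}
Let $P_m$ be the path with vertices $0,\dots,m-1$. Products of graphs are Cartesian: two vertices of $G\times H$ are adjacent if they agree in one coordinate and are adjacent in the other. A \emph{grid} is a product of paths, its factors are the \emph{axes}, and the \emph{direction} of an edge is the axis along which it runs. By (M), the fiber of an aperiodic $c$ contains the grid $\prod_iP_{c_i-1}$ as a spanning subgraph. A part $2$ is \emph{trivial}: its coordinate is always $0$, and we omit it from the grid. Let $s(c)$ be the number of parts $\ge3$, that is, the number of axes.

Here the parity of $k$ enters for the first time: some part $c_i$ is odd, so $s(c)\ge1$, and the axis of $c_i$ has an even number $c_i-1$ of vertices. We distinguish three kinds of compositions.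
\begin{itemize}
\item $c$ is \emph{thin} if $s(c)=1$. It has a unique largest part, so it is aperiodic, and its grid is a path.
\item $c$ is \emph{thick} if it is aperiodic and $s(c)\ge2$. Its grid has at least four vertices and, as we show next, a Hamiltonian cycle.
\item $c$ is periodic. Then $s(c)\ge3$ by \eqref{eq:d}, applied to an odd part, and the fiber is a quotient of the grid.
\end{itemize}

\begin{lemma}\label{lem:grid}
Let $X=P_{m_1}\times\dots\times P_{m_s}$ with $s\ge2$, all $m_i\ge2$ and some $m_i$ even. Then $X$ has a Hamiltonian cycle that contains all edges of the line $\{(v,0,\dots,0)\}$. If $s=2$ and $m_1$ is even, the cycle can be chosen to contain also all edges of the line $\{(0,j)\}$.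
\end{lemma}

\begin{proof}
Every grid has a Hamiltonian path that starts at the origin: given such a path of $Y$, traverse the copies of $Y$ in $Y\times P_m$ alternately forwards and backwards. Let $\omega_0=0,\omega_1,\dots,\omega_{N-1}$ be such a path of $P_{m_2}\times\dots\times P_{m_s}$, with $\omega_j=j$ if $s=2$, and write $(i,j)$ for $(i,\omega_j)$. Here $N=m_2\cdots m_s\ge2$, and $m_1$ or $N$ is even. In both cases begin with $(0,0),(1,0),\dots,(m_1-1,0)$.

If $m_1$ is even, traverse the sets $\{(i,j):1\le j\le N-1\}$ for $i=m_1-1,m_1-2,\dots,0$, alternately with $j$ increasing and decreasing, starting with $j$ increasing. The number $m_1$ of these sets is even, so the last one is traversed with $j$ decreasing and ends at $(0,1)$, which is adjacent to $(0,0)$. The cycle contains all edges $(0,j)(0,j+1)$, which gives the second statement.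

If $N$ is even, traverse the sets $\{(i,j):1\le i\le m_1-1\}$ for $j=1,\dots,N-1$, alternately with $i$ decreasing and increasing, starting with $i$ decreasing. Since $N-1$ is odd, this ends at $(1,N-1)$. Return through $(0,N-1),(0,N-2),\dots,(0,0)$.
\end{proof}

\section{Gluing cycles to a path}\label{sec:glue}

\begin{example}\label{ex:seven}
Let $k=7$. Up to cyclic shift the compositions are $(7)$, $(5,2)$, $(3,2,2)$, which are thin, and $(4,3)$, which is thick. Their fibers are paths with $6$, $4$ and $2$ vertices and a $3\times2$ grid; with the two constant necklaces this accounts for $20$ necklaces (Figure~\ref{fig:seven}). The fiber of $(7)$ and the constants form the path $0^7,10^6,\dots,1^60,1^7$. The grid of $(4,3)$ has a Hamiltonian cycle, its boundary. By (S0) with $(a,b)=(4,3)$ we have $1100000\sim1100100$ and $1110000\sim1110100$, so the step $1100000,1110000$ of the path can be replaced by a detour that runs once around the boundary and omits the edge between $1100100$ and $1110100$. The fibers of $(5,2)$ and $(3,2,2)$ are paths and have no such cycle. We therefore cut the fiber of $(5,2)$ into the pairs $\{1000010,1100010\}$ and $\{1110010,1111010\}$. By (S0) the first pair forms a $4$-cycle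 with the fiber $\{1001010,1101010\}$ of $(3,2,2)$; the second pair stays a single edge. These two pieces are entered from the steps $1000000,1100000$ and $1110000,1111000$. The three detours use three different steps, so they do not interfere.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.55cm,y=1.05cm,every node/.style={font=\scriptsize,inner sep=2pt}]
\node (r0) at (0,0) {0000000}; \node (r1) at (1,0) {1000000};
\node (r2) at (2,0) {1100000}; \node (r3) at (3,0) {1110000};
\node (r4) at (4,0) {1111000}; \node (r5) at (5,0) {1111100};
\node (r6) at (6,0) {1111110}; \node (r7) at (7,0) {1111111};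
\node (a0) at (1,-1) {1000010}; \node (a1) at (2,-1) {1100010};
\node (a2) at (3,-1) {1110010}; \node (a3) at (4,-1) {1111010};
\node (b0) at (1,-2) {1001010}; \node (b1) at (2,-2) {1101010};
\node (g0) at (1,1) {1000100}; \node (g1) at (2,1) {1100100}; \node (g2) at (3,1) {1110100};
\node (h0) at (1,2) {1000110}; \node (h1) at (2,2) {1100110}; \node (h2) at (3,2) {1110110};
\draw[very thick] (r0)--(r1)--(a0)--(b0)--(b1)--(a1)--(r2)--(g1)--(g0)--(h0)--(h1)--(h2)--(g2)--(r3)--(a2)--(a3)--(r4)--(r5)--(r6)--(r7);
\draw[densely dotted] (r1)--(r2)--(r3)--(r4) (a0)--(a1) (g1)--(g2);
\end{tikzpicture}
\caption{A Gray code for the $20$ necklaces of length $7$ (solid edges). The middle row is the path from $0^7$ to $1^7$, the two rows above it are the fiber of $(4,3)$, and the two rows below it are the fibers of $(5,2)$ and $(3,2,2)$. Dotted edges are given up for detours. Other edges of the necklace graph are not drawn.}\label{fig:seven}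
\end{figure}

For larger $k$ the path is far too short to carry all detours, so pieces are attached to pieces. Call two disjoint edges $uu'$ and $vv'$ \emph{parallel} if $u\sim v$ and $u'\sim v'$. A \emph{digon} is a single edge, regarded as a degenerate cycle through its two ends.

\begin{lemma}[Gluing]\label{lem:glue}
Let $V_0,\dots,V_r$ partition the vertex set of a graph $G$. Let $Z_0$ be a Hamiltonian path of $G[V_0]$, and for $i\ge1$ let $Z_i$ be a Hamiltonian cycle of $G[V_i]$ or, if $|V_i|=2$, a digon. For each $i\ge1$ let a \emph{parent} $\pi(i)<i$ be given such that $Z_{\pi(i)}$ is not a digon, together with parallel edges $e_i\in Z_i$ and $f_i\in Z_{\pi(i)}$. Suppose that in every $Z_j$ that is not a digon, the edges $f_i$ with $\pi(i)=j$ and, if $j\ge1$, the edge $e_j$ are pairwise distinct. Then $G$ has a Hamiltonian path with the same ends as $Z_0$.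
\end{lemma}

\begin{proof}
We show by induction on $i$ that there is a path with vertex set $V_0\cup\dots\cup V_i$ and the ends of $Z_0$ that contains all edges of $Z_0,\dots,Z_i$ other than $e_1,f_1,\dots,e_i,f_i$. For $i=0$ take $Z_0$. For the step to $i$, the edge $f_i$ lies in $Z_j$ with $j=\pi(i)<i$. It differs from $e_j$ and from the earlier edges $f$ in $Z_j$ by hypothesis, and the other edges $e,f$ with index below $i$ lie in other classes. So $f_i=vv'$ is on the current path. Write $e_i=uu'$ with $u\sim v$ and $u'\sim v'$, and replace $vv'$ by $v,u,\dots,u',v'$, where $u,\dots,u'$ is the path $Z_i-e_i$, or the edge $uu'$ if $Z_i$ is a digon.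
\end{proof}

We call $e_i$ the \emph{own edge} of the piece $V_i$, and $V_i$ a \emph{child} of $V_{\pi(i)}$. The same exchange joins two disjoint cycles into one: delete a pair of parallel edges and insert the two edges between their ends. We use this in Section~\ref{sec:rungs}.

\section{The tree of aperiodic fibers}\label{sec:tree}

\subsection*{The root and the ladders}
The thin compositions are $(k-2t+2,2^{t-1})$ for $1\le t\le\frac{k-1}2$. Put
\[
F_t(p)=W\bigl((k-2t+2,2^{t-1});\,p,0,\dots,0\bigr),\qquad 0\le p\le k-2t .
\]
The \emph{root} is the path $0^k,F_1(0),F_1(1),\dots,F_1(k-2),1^k$, where $F_1(p)=1^{p+1}0^{k-p-1}$. By (S0) with $(a,b)=(k-2t,2)$,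
\begin{equation}\label{eq:F}
F_t(p)\sim F_{t+1}(p)\qquad\text{for }1\le t<\tfrac{k-1}2,\quad 0\le p\le k-2t-2 .
\end{equation}
As in Example~\ref{ex:seven}, we regroup the thin fibers with $t\ge2$. Since $k-2t$ is odd, the values $0,\dots,k-2t$ split into pairs $\{2l,2l+1\}$, and the pair $\{2l,2l+1\}$ occurs exactly for $t\le T_l:=\frac{k-2l-1}2$. So the \emph{ladders}
\[
L_l=\{F_t(2l),F_t(2l+1):2\le t\le T_l\},\qquad 0\le l\le\tfrac{k-5}2,
\]
partition $\{F_t(p):t\ge2\}$. For $t<T_l$ we have $2l+1\le k-2t-2$, so \eqref{eq:F} and (M) give the cycle
\[
F_2(2l),F_3(2l),\dots,F_{T_l}(2l),F_{T_l}(2l+1),\dots,F_3(2l+1),F_2(2l+1),F_2(2l)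
\]
through $L_l$, which is a digon if $T_l=2$. The parent of $L_l$ is the root, with
\[
e=F_2(2l)F_2(2l+1),\qquad f=F_1(2l)F_1(2l+1).
\]
These edges are parallel by \eqref{eq:F}, because $2l+1\le k-4$.

\subsection*{Thick fibers}
For every thick composition fix one largest part, the \emph{distinguished part}, and shift the indices so that it is $c_1$; then $c_1\ge3$. In this section the choice is arbitrary. All attachments between thick fibers take place on the line through the origin in the direction of $c_1$. Put $\lambda_c(v)=W(c;v,0,\dots,0)$, and let $\lambda_c[v]$ be the \emph{line edge} $\lambda_c(v-1)\lambda_c(v)$ for $1\le v\le n_1$. The \emph{standard cycle} of $\Phi_c$ is the cycle of Lemma~\ref{lem:grid} with $c_1$ as first axis. It contains all line edges, and if $t=2$ and $c_1$ is odd we take it to contain also all edges of the line $p_1=0$.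

The natural parent of $c$ is obtained by merging $c_1$ with $c_2$: the merged part is larger than all others, so the result is aperiodic, and (S0) matches the two lines. This rule must be changed when the merged composition is thin. For $t=2$ it is $(k)$, and we have to avoid the root edges taken by the ladders. For $c=(c_1,c_2,2^{t-2})$ with $c_2\ge3$ and $t\ge3$ its fiber has been cut into ladders, and we merge $c_1$ with the part $2$ in front of it instead. This gives three types. A hat marks data of the parent: $\hat c$, $\hat n=\hat c_1-2$.

\medskip\noindent\textbf{Type I: $t=2$.} Both parts are $\ge3$, one of them is an even number $a\ge4$ and the other an odd number $b$. The parent is the root. By (S0), $F_1(p)\sim W((a,b);p,0)$ for $0\le p\le a-2$. Take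
\[
e=W((a,b);a-3,0)\,W((a,b);a-2,0),\qquad f=F_1(a-3)F_1(a-2).
\]
If $c_1=a$, then $e=\lambda_c[n_1]$. If $c_1=b$, then $e$ is an edge of the line $p_1=0$ and not a line edge.

\medskip\noindent\textbf{Type II: $t\ge3$ and $c=(c_1,c_2,2^{t-2})$ with $c_2\ge3$.} Since $c_1+c_2$ is odd, $c_1>c_2$, so $c_1\ge4$ and $n_1\ge2$. The parent is $\hat c=(c_1+2,c_2,2^{t-3})$, obtained by merging $c_t=2$ with $c_1$. By (S1) with $(a,b)=(2,c_1)$ we have $\lambda_{\hat c}(v+2)\sim\lambda_c(v)$ for $0\le v\le n_1$, and $\hat n=n_1+2$. Take
\[
(e,f)=\begin{cases}\bigl(\lambda_c[n_1],\,\lambda_{\hat c}[\hat n]\bigr)&\text{if $t$ is even},\\[2pt] \bigl(\lambda_c[n_1-1],\,\lambda_{\hat c}[\hat n-1]\bigr)&\text{if $t$ is odd}.\end{cases}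
\]

\noindent\textbf{Type III: $t\ge3$ and $c$ is not of Type II.} The parent is $\hat c=(c_1+c_2,c_3,\dots,c_t)$. By (S0) with $(a,b)=(c_1,c_2)$,
\begin{equation}\label{eq:III}
\lambda_{\hat c}(v)\sim\lambda_c(v)\qquad\text{for }0\le v\le n_1 .
\end{equation}
Take $e=\lambda_c[n_1]$ and $f=\lambda_{\hat c}[n_1]$.

\medskip
The notation $\lambda_{\hat c}$ is justified by part (a) of Lemma~\ref{lem:tree}. In all three types $e$ and $f$ are parallel by the adjacencies stated. The own edge of a piece and the edges $f$ of its children under these rules are its \emph{tree edges}.

\begin{example}\label{ex:nine}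
Let $k=9$. The thick compositions are $(6,3)$ and $(5,4)$ of Type I, $(4,3,2)$ of Type II and $(4,2,3)$ of Type III. On the root, the ladders $L_0,L_1,L_2$ use the edges $F_1(i)F_1(i+1)$ with $i=0,2,4$, while $(5,4)$ and $(6,3)$ use $i=1$ and $i=3$. Both $(4,3,2)$ and $(4,2,3)$ have parent $h=(6,3)$. The own edge of $h$ is $\lambda_h[4]$, the child $(4,2,3)$ uses $\lambda_h[2]$, and the child $(4,3,2)$ uses $\lambda_h[3]$. The dependence on the parity of $t$ in Type II is there to avoid a collision: the choice $e=\lambda_c[n_1]$ for $c=(4,3,2)$ would need $\lambda_h[4]$, which is taken. One composition is not covered, the periodic $(3,3,3)$.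
\end{example}

\begin{lemma}\label{lem:tree}
For every choice of the distinguished parts, the following hold.
\begin{enumerate}
\item[(a)] The parent of a composition of Type II or III is thick, has one part fewer, and has a unique largest part, namely the merged one.
\item[(b)] The tree edges of the root are pairwise distinct.
\item[(c)] The tree edges of a thick $c$ are pairwise distinct and lie on its standard cycle. They are line edges, except for the own edge when $t=2$ and $c_1$ is odd.
\item[(d)] A thick $c$ whose largest part is not unique has no children. If $s(c)\ge3$, the own edge of $c$ is $\lambda_c[n_1]$, and every child arises by splitting $c_1$ into $(u,c_1-u)$ with $u\ge c_1-u\ge2$, is of Type III, and uses the edge $\lambda_c[u-2]$.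
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The merged part exceeds $c_1$, which is a largest part of $c$, so it is the unique largest part of $\hat c$, and $\hat c$ is aperiodic. In Type II, $s(\hat c)=2$. In Type III, if $c_2=2$, then $s(\hat c)=s(c)\ge2$. If $c_2\ge3$, then $s(c)\ge3$, since otherwise $c$ would be of Type II, and $s(\hat c)=s(c)-1\ge2$.

(b) The ladder $L_l$ uses $F_1(i)F_1(i+1)$ with the even index $i=2l$. A fiber of Type I uses the odd index $i=a-3$, and $a$ determines the fiber.

(c) Let $c$ be thick with $t$ parts and $n=n_1$. By (a), a child of $c$ arises by splitting $c_1$. A child of Type III is $(u,c_1-u,c_2,\dots,c_t)$ with $c_1-u\ge2$ and uses $\lambda_c[u-2]$, where $u-2\le n-2$; different children have different $u$. A child of Type II must be $(c_1-2,c_2,\dots,c_t,2)$, so there is at most one. It exists only if $c=(c_1,c_2,2^{t-2})$ with $c_2\ge3$, that is, if $c$ is of Type I or II. It has $t+1$ parts, so it uses $\lambda_c[n]$ if $t$ is odd and $\lambda_c[n-1]$ if $t$ is even. Thus the edges of the children are distinct line edges. The own edge of $c$ is not among them: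
\begin{itemize}
\item in Type I it is $\lambda_c[n]$ or not a line edge, and $t=2$ is even, so $\lambda_c[n]$ is free;
\item in Type II it is $\lambda_c[n]$ for even $t$ and $\lambda_c[n-1]$ for odd $t$, and a child of Type II uses the other of these two edges;
\item in Type III it is $\lambda_c[n]$, and there is no child of Type II.
\end{itemize}
The standard cycle contains all line edges, and the line $p_1=0$ when $t=2$ and $c_1$ is odd.

(d) The first statement is part of (a). If $s(c)\ge3$, then $c$ is neither of Type I nor of Type II, so its own edge is $\lambda_c[n_1]$ and its children are of Type III. In such a child $u$ is a largest part, so $u\ge c_1-u$.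
\end{proof}

\begin{remark}\label{rem:prime}
If $k$ is prime, a nonzero rotation generates $\mathbb Z_k$, so the only periodic sets are $\emptyset$ and $\mathbb Z_k$, and neither is a set of block starts. Then the root, the thick fibers ordered by their number of parts, and the ladders are all pieces, and Lemmas~\ref{lem:glue} and~\ref{lem:tree} with the standard cycles prove Theorem~\ref{thm:odd}. The rest of the paper is needed only for composite $k$.
\end{remark}

\section{Periodic fibers}\label{sec:periodic}

A periodic fiber need not have a Hamiltonian cycle. The fiber of $c=(3,3,3)$ consists of $W(c;0,0,0)$, $W(c;0,0,1)$, $W(c;1,1,0)$, $W(c;1,1,1)$, of weights $3,4,5,6$, so it induces a path. We give up on cycles, cut each periodic fiber into digons, and attach every digon to an edge of a neighboring thick fiber. This needs two facts: the neighbors of a periodic composition are aperiodic and are not shared with another periodic composition, and a periodic fiber has a perfect matching of a controlled shape.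

\begin{lemma}[Separation]\label{lem:sep}
If $S_1\ne S_2$ are periodic subsets of $\mathbb Z_k$, then $|S_1\triangle S_2|\ge3$.
\end{lemma}

\begin{proof}
Let $S_i$ be invariant under the rotation by $\tau_i\ne0$. The order of $\tau_i$ divides the odd number $k$, so cosets of $\langle\tau_i\rangle$ have at least three elements. Let $\chi_i$ be the indicator function of $S_i$, put $\delta=\chi_1-\chi_2$, and suppose that the support $D=S_1\triangle S_2$ of $\delta$ has one or two elements. We measure how far $S_2$ is from being $\tau_1$-invariant by
\[
\gamma(i)=\chi_2(i+\tau_1)-\chi_2(i)=-\bigl(\delta(i+\tau_1)-\delta(i)\bigr),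
\]
where the second equality holds because $\chi_1$ is $\tau_1$-invariant. The first expression shows that $\gamma$ is $\tau_2$-invariant, so its support is a union of cosets of $\langle\tau_2\rangle$. The second shows that the support lies in $D\cup(D-\tau_1)$.

If $\gamma=0$, then $\delta$ is $\tau_1$-invariant, so $D$ is a nonempty union of cosets of $\langle\tau_1\rangle$ and $|D|\ge3$, a contradiction. If $\gamma\ne0$, then $D\cup(D-\tau_1)$ contains a coset $K$ of $\langle\tau_2\rangle$ with $|K|\ge3$. This forces $D=\{x,y\}$ with $x\ne y$, and $K\subset\{x,x-\tau_1\}\cup\{y,y-\tau_1\}$. Of three distinct elements of $K$, two lie in the same one of these pairs, so $K$ contains two elements with difference $\tau_1$. Hence $\tau_1\in\langle\tau_2\rangle$, so $\chi_2$ is $\tau_1$-invariant and $\gamma=0$, a contradiction.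
\end{proof}

The lemma fails for even length: $\{0,4\}$ and $\{0,2,4,6\}$ in $\mathbb Z_8$ differ in two points. We use it in the following form.

\begin{corollary}\label{cor:sep}
Let $S,S_1,S_2\subset\mathbb Z_k$ be periodic and $x,x_1,x_2\in\mathbb Z_k$. Then $S\triangle\{x\}$ is aperiodic, and $S_1\triangle\{x_1\}=S_2\triangle\{x_2\}$ implies $S_1=S_2$ and $x_1=x_2$.
\end{corollary}

\begin{proof}
The set $S\triangle\{x\}$ differs from $S$ in one point. In the second statement $S_1\triangle S_2=\{x_1\}\triangle\{x_2\}$ has at most two elements, so it is empty.
\end{proof}

Now let $c$ be periodic with period $q$ and $d=t/q$, shifted so that $c_1$ is odd. Then $c_1=c_{1+q}=c_{1+2q}=\cdots\ge3$. In the grid of $c$, the involution that exchanges $2l$ and $2l+1$ in the first coordinate is a perfect matching, but it does not descend to necklaces: for $c=(3,3,3)$ the vectors $(1,0,0)$ and $(0,0,1)$ give the same necklace, while their images $(0,0,0)$ and $(1,0,1)$ do not. The sum of the $d$ shifted involutions does descend, and it is invertible because $d$ is odd.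

\begin{lemma}[Pairing]\label{lem:pair}
The fiber $\Phi_c$ can be partitioned into pairs of the form
\[
\{W(c;2l,y),\,W(c;2l+1,y)\},\qquad y=(p_2,\dots,p_t).
\]
\end{lemma}

\begin{proof}
Let $X$ be the set of all coordinate vectors $p$, and let $\rho$ be the shift $(\rho p)_i=p_{i+q}$. By \eqref{eq:unique}, $\Phi_c$ is the set of orbits of $\langle\rho\rangle$ on $X$. For $j\in\mathbb Z_d$ let $T_j$ be the involution of $X$ that exchanges $2l$ and $2l+1$, for all $l$, in coordinate $1+jq$; it is defined because this coordinate takes the values $0,\dots,c_1-2$, an even number of values. The $T_j$ commute, and $\rho T_j=T_{j-1}\rho$.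

On the space $\mathbb R^X$ consider the operator $(\Theta g)(x)=\sum_{j}g(T_jx)$. The maps $g\mapsto g\circ T_j$ are given by permutation matrices of commuting involutions. These are commuting symmetric matrices with eigenvalues $\pm1$, so they are simultaneously diagonalizable, and every eigenvalue of $\Theta$ is a sum of $d$ signs. Since $d$ is odd, no eigenvalue is zero, and $\Theta$ is injective. If $g$ is $\rho$-invariant, then
\[
(\Theta g)(\rho x)=\sum_jg(T_j\rho x)=\sum_jg(\rho T_{j+1}x)=(\Theta g)(x).
\]
So $\Theta$ restricts to an injective, hence invertible, map on the space of $\rho$-invariant functions. In the basis of indicator functions of orbits, its entry in row $O'$ and column $O$ is $\#\{j:T_jx\in O\}$ for any $x\in O'$. The determinant is nonzero, so some term of its expansion is nonzero: there is a permutation $\mu$ of the orbits such that all entries $(O',\mu(O'))$ are nonzero.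

Call an orbit even or odd according to the parity of $\sum_ip_i$, which is constant on orbits. Each $T_j$ changes this parity, so $\mu$ maps even orbits injectively to odd orbits and odd orbits injectively to even ones. Hence the two classes have the same size, and the pairs $\{O',\mu(O')\}$ with $O'$ even partition $\Phi_c$. For such a pair there are $x\in O'$ and $j$ with $T_jx\in\mu(O')$. Then $x'=\rho^jx\in O'$ and $T_0x'=\rho^jT_jx\in\mu(O')$, and $x'$, $T_0x'$ are of the form $(2l,y)$, $(2l+1,y)$ in some order.
\end{proof}

For $c=(3,3,3)$, with the orbits ordered by weight, the matrix in the proof is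
\[
\begin{pmatrix}0&3&0&0\\1&0&2&0\\0&2&0&1\\0&0&3&0\end{pmatrix}.
\]
The only nonzero term of its determinant pairs the first orbit with the second and the third with the fourth. For even $d$ the lemma fails: the fiber of $(3,3)$ in length $6$ has three elements.

By (M) each pair in Lemma~\ref{lem:pair} is an edge. These digons are the \emph{guests} of $c$.

\section{Hosts}\label{sec:hosts}

For each periodic composition fix, once and for all, a representative $c$ with $c_1$ odd, its set $S$ of block starts, a partition as in Lemma~\ref{lem:pair}, and for each guest one \emph{label} $(l,y)$. A label determines its guest, so different guests have different labels. To attach a guest we apply the same move (S0) or (S1) to both of its vertices, at positions other than $1$. The compositions reached in this way are the \emph{hosts} of $c$. The move has to be available whatever the value of $y$, so each $c$ gets two hosts $c^-$ and $c^+$, one for (S0) and one for (S1).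

\medskip\noindent\textbf{Case A: $c$ has a part $\ge5$.} By \eqref{eq:d} there is a position $z\ne1$ with $c_z\ge5$; fix one. Let $c^-$ and $c^+$ arise from $c$ by splitting $c_z$ into $(c_z-2,2)$ and into $(2,c_z-2)$. Then
\begin{align*}
W(c;\dots,p_z,\dots)&\sim W(c^-;\dots,p_z,0,\dots)&&\text{if }p_z\le c_z-4,\text{ by (S0)},\\
W(c;\dots,p_z,\dots)&\sim W(c^+;\dots,0,p_z-2,\dots)&&\text{if }p_z\ge c_z-3,\text{ by (S1)},
\end{align*}
where the second line uses $p_z\ge c_z-3\ge2$. A part $3$ cannot be split, and for a part $4$ the value $p_z=1$ (the block $1100$) admits neither move. So if all parts are at most $4$, we merge instead.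

\medskip\noindent\textbf{Case B: all parts are in $\{2,3,4\}$ and $c\ne(3,3,3)$.} Then $c_1=3$ and $l=0$. In \emph{Case B1}, $q\ge2$, let $z=1+q$. In \emph{Case B2}, $q=1$, we have $c=(3^d)$ with $d\ge5$, and we let $z=3$. In both cases $c_z=3$ and $2\le z-1<z+1\le t$, so the positions $z-1,z,z+1$ are different from $1$. Let $c^-$ arise by merging the parts at $z-1,z$, and $c^+$ by merging those at $z,z+1$. Then
\begin{align*}
W(c;\dots,p_{z-1},0,\dots)&\sim W(c^-;\dots,p_{z-1},\dots)&&\text{if }p_z=0,\text{ by (S0)},\\
W(c;\dots,1,p_{z+1},\dots)&\sim W(c^+;\dots,3+p_{z+1},\dots)&&\text{if }p_z=1,\text{ by (S1)}.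
\end{align*}

In Cases A and B a guest is \emph{assigned} to $c^-$ or $c^+$ according to the value of $p_z$ in its label. The part at position $1$ of $c$ survives in the host; we call this part, and its coordinate, $\alpha$. A \emph{rung} of the host is an edge of its grid in direction $\alpha$ between values $2l$ and $2l+1$. Both vertices of a guest have the same $y$, so the guest is parallel to the rung $f$ formed by the right-hand sides above. In each of the four lines the coordinates on the right determine those on the left. Since hosts are aperiodic (Lemma~\ref{lem:hosts}), guests with different labels that are attached by the same line get different rungs.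

\medskip\noindent\textbf{Case C: $c=(3,3,3)$, $k=9$.} There is no room for three consecutive positions that avoid position $1$, and we argue directly. The guests are $\{W(c;0,0,\varepsilon)\}_{\varepsilon=0,1}$ and $\{W(c;1,1,\varepsilon)\}_{\varepsilon=0,1}$, and the only host is $h=(6,3)$, obtained by merging the first two parts. We have $W(c;0,0,\varepsilon)\sim W(h;0,\varepsilon)$ by (S0) and $W(c;1,1,\varepsilon)\sim W(h;4,\varepsilon)$ by (S1). So the guests are parallel to the two edges $f$ of the $5\times2$ grid of $h$ in the direction of the part $3$ with first coordinate $0$ and $4$.

\begin{lemma}\label{lem:hosts}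
Every host is aperiodic. No fiber is a host of two different periodic compositions. In Cases A and B1 the fibers of $c^-$ and $c^+$ are different.
\end{lemma}

\begin{proof}
A host of $c$ has the set of block starts $S\triangle\{x\}$, where $x=x_\mp$ for $c^\mp$ is given by $x_-=\sigma_z+c_z-2$, $x_+=\sigma_z+2$ in Case A and by $x_-=\sigma_z$, $x_+=\sigma_{z+1}$ in Case B, and $x=\sigma_2$ in Case C. It is aperiodic by Corollary~\ref{cor:sep}.

Suppose that two hosts $S_1\triangle\{x_1\}$ and $S_2\triangle\{x_2\}$ have the same fiber, so that $S_1\triangle\{x_1\}=(S_2+r)\triangle\{x_2+r\}$ for some $r\in\mathbb Z_k$. Corollary~\ref{cor:sep} gives $S_1=S_2+r$ and $x_1=x_2+r$. The first equation says that the two periodic compositions agree up to shift; since one representative was fixed, $S_1=S_2=S$, and $r$ preserves $S$. Thus $c^-$ and $c^+$ have the same fiber only if a rotation that preserves $S$ maps $x_-$ to $x_+$.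

In Case A both points lie in the interior of block $z$, at the offsets $c_z-2\ne2$. A rotation that preserves $S$ permutes the blocks, so this one maps block $z$ to itself and fixes $\sigma_z$. Then it is the identity, although $x_-\ne x_+$, a contradiction. In Case B the rotation maps $\sigma_z$ to $\sigma_{z+1}$, so the index shift by $1$ preserves $c$, and $q=1$.
\end{proof}

So a host in Case A or B1 has one well-defined direction $\alpha$. In Case B2 the two hosts coincide: both are $h=(6,3^{d-2})$, and we write $p_6$ for the coordinate of the part $6$. The guests with $p_z=0$ merge positions $2,3$; their rungs have $p_6=p_2\in\{0,1\}$, and their direction $\alpha_1$ is the part just before the $6$. The guests with $p_z=1$ merge positions $3,4$; their rungs have $p_6=3+p_4\in\{3,4\}$, and their direction $\alpha_2$ is the second part before the $6$. As $d-2\ge3$, these are two different parts $3$, so $\alpha_1\ne\alpha_2$ and the two families of rungs are disjoint.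

\begin{lemma}\label{lem:shape}
Let $h$ be a host in Case A or B1, and let $\Omega$ be the grid of the nontrivial coordinates of $h$ other than $\alpha$. Then $h$ has a largest part other than $\alpha$, the grid $\Omega$ has at least two axes, and one of them has an even number of vertices. In particular $s(h)\ge3$ and $h$ is thick. In Case A the largest part of $h$ is at least $5$ and is not unique. In Case B1 the merged part $x+3$, where $x\in\{2,3,4\}$ is the part merged with $c_z=3$, is the unique largest part of $h$.
\end{lemma}

\begin{proof}
Case A. Let $M\ge5$ be the largest part of $c$. It occurs at least three times, and the split destroys at most one occurrence and creates only parts below $M$. So $M$ is the largest part of $h$ and occurs at least twice, and some position of $c$ other than $1$ and $z$ carries $M$. The positions $1+q$ and $1+2q$ are different from $1$ and from each other, and both carry the odd part $c_1$. At least one of them differs from $z$ and gives an axis of $\Omega$ with $c_1-1$ vertices, an even number. The other gives a second axis: if it equals $z$, then $c_1=c_z\ge5$ and the part $c_z-2\ge3$ is nontrivial.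

Case B1. The merged part $x+3\ge5$ exceeds all parts of $c$ and is not $\alpha$. Since $q\ge2$, we have $z+1=q+2<1+2q\le t$, so the part $3$ at position $1+2q$ is not merged and is not $\alpha$. It gives a second axis of $\Omega$, with two vertices.
\end{proof}

The hosts $(6,3^{d-2})$, $d\ge5$, and $(6,3)$ are thick as well, with unique largest part $6$. Note that \emph{every host has a part $\ge5$}.

\section{Cycles through prescribed rungs}\label{sec:rungs}

We have no control over which rungs of a host are needed, so we look for a Hamiltonian cycle that contains all of them. Every vertex of a host in Case A or B1 lies on one rung, so such a cycle has exactly one further edge at each vertex and cannot contain two consecutive line edges. The best we can ask for is every second line edge, including the last one, which is the own edge by Lemma~\ref{lem:tree}(d).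

\subsection*{Prism cycles}
Let $\omega_0,\dots,\omega_{N-1}$ be a Hamiltonian cycle of a graph $\Omega$ with $N\ge4$ even, indices modulo $N$. Its edges $\omega_{i-1}\omega_i$ fall into two \emph{classes} by the parity of $i$. In $P_2\times\Omega$ take all rungs $(0,\omega)(1,\omega)$, the edges of one class in the \emph{column} $\{0\}\times\Omega$, and the edges of the other class in the column $\{1\}\times\Omega$. The result is one Hamiltonian cycle. Indeed, start at $\omega_0$ in the column that does not carry $\omega_0\omega_1$, cross the rung, follow $\omega_0\omega_1$, cross the rung at $\omega_1$ back to the first column, which carries $\omega_1\omega_2$, and continue. Every rung is crossed once, and after the even number $N$ of crossings the walk is back at its start. In this \emph{prism cycle} rungs and other edges alternate.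

\begin{lemma}\label{lem:H2}
Let $m\ge2$ be even, let $\Omega$ be a grid as in Lemma~\ref{lem:grid} whose first axis is $\{0,\dots,n\}$, and put $X=P_m\times\Omega$ and $\lambda(v)=(0;v,0,\dots,0)\in X$. Then $X$ has a Hamiltonian cycle that contains all rungs $(2l,\omega)(2l+1,\omega)$, for $0\le l<m/2$ and $\omega\in\Omega$, and all edges $\lambda(v-1)\lambda(v)$ with $1\le v\le n$ and $v\equiv n\pmod2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:grid}, $\Omega$ has a Hamiltonian cycle $\omega_0,\dots,\omega_{N-1}$ with $\omega_v=(v,0,\dots,0)$ for $0\le v\le n$, and $N=|\Omega|\ge4$ is even. Let $E_1$ be the class of the edges $\omega_{i-1}\omega_i$ with $i\equiv n\pmod2$, and $E_0$ the other class. Put $E_1$ on the columns $\{j\}\times\Omega$ with $j\equiv0,3\pmod4$ and $E_0$ on those with $j\equiv1,2\pmod4$. Columns $2l$ and $2l+1$ carry different classes, so with the rungs they form a prism cycle $Y_l$ of $\{2l,2l+1\}\times\Omega$. Columns $2l+1$ and $2l+2$ carry the same class. Join $Y_l$ to $Y_{l+1}$ by deleting the copies of one edge $\omega\omega'$ of this class in the two columns and inserting $(2l+1,\omega)(2l+2,\omega)$ and $(2l+1,\omega')(2l+2,\omega')$. Each column takes part in at most one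 exchange, so all exchanges can be made, and they produce one Hamiltonian cycle. No rung is deleted, and column $0$, which carries $E_1$ and hence the required edges $\lambda(v-1)\lambda(v)$, is not touched.
\end{proof}

The host $(6,3^{d-2})$ has the grid $P_5\times Q_D$, where $D=d-2$ and $Q_D=P_2^D$ is the hypercube, and it needs rungs in two directions. No Hamiltonian cycle contains all edges of both directions in the same \emph{slab} $\{i\}\times Q_D$, as they form $4$-cycles. But the two directions are needed in different slabs, and the middle slab is free for the transition.

\begin{lemma}\label{lem:H3}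
Let $D\ge3$ and let $\alpha_1\ne\alpha_2$ be two directions of $Q_D$. Then $P_5\times Q_D$ has a Hamiltonian cycle that contains all $\alpha_1$-edges in slabs $0$ and $1$, all $\alpha_2$-edges in slabs $3$ and $4$, and the edges $(1,\mathbf 0)(2,\mathbf 0)$ and $(3,\mathbf 0)(4,\mathbf 0)$, where $\mathbf 0$ is the origin of $Q_D$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:grid}, $Q_{D-1}$ has a Hamiltonian cycle, of even length $\ge4$. Write $Q_D=P_2\times Q_{D-1}$ with $\alpha_1$ as first axis. A prism cycle $K$ is a Hamiltonian cycle of $Q_D$ that contains all $\alpha_1$-edges, alternating with other edges. Let $K'$ be such a cycle for $\alpha_2$. Place $K$ in slabs $0,1,2$ and $K'$ in slabs $3,4$. We join slab $i$ to slab $i+1$ by deleting the two copies of an edge $g_{i,i+1}$ of $Q_D$ that lies on both cycles and inserting the two edges between corresponding ends. Choose: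
\begin{itemize}
\item $g_{12}$, the edge of $K$ at $\mathbf 0$ that is not an $\alpha_1$-edge;
\item $g_{01}\ne g_{12}$, another edge of $K$ that is not an $\alpha_1$-edge;
\item $g_{34}$, the edge of $K'$ at $\mathbf 0$ that is not an $\alpha_2$-edge;
\item $g_{23}\ne g_{34}$, an $\alpha_1$-edge of $K'$.
\end{itemize}
The edge $g_{23}$ exists: the cycle $K'$ visits both values of the coordinate $\alpha_1$, so it changes this coordinate a positive even number of times and has at least two $\alpha_1$-edges. It lies on $K$, which contains all $\alpha_1$-edges, and it differs from $g_{12}$. So in each of the slabs $1,2,3$ the two deleted edges are different, and the five cycles join to one. In slabs $0,1$ the deleted edges are $g_{01},g_{12}$, which are not $\alpha_1$-edges. In slabs $3,4$ they are $g_{23},g_{34}$, which are not $\alpha_2$-edges. The exchanges at $g_{12}$ and $g_{34}$ insert $(1,\mathbf 0)(2,\mathbf 0)$ and $(3,\mathbf 0)(4,\mathbf 0)$.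
\end{proof}

\section{Proof of Theorem~\ref{thm:odd}}\label{sec:proof}

We apply Lemma~\ref{lem:glue} to the following pieces: the root, the thick fibers, the ladders and the guests. They partition the necklaces, since every composition is thin, thick or periodic.

\subsection*{Distinguished parts and cycles}
For a host in Case A or B1 choose a largest part other than $\alpha$ as distinguished part. This is possible by Lemma~\ref{lem:shape}, and it is one condition per fiber by Lemma~\ref{lem:hosts}. For the other thick compositions choose any largest part. Below, $n$ denotes the distinguished part minus $2$. The cycles are chosen as follows.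
\begin{itemize}
\item For a host $h$ in Case A or B1, take the cycle of Lemma~\ref{lem:H2}, with $P_m$ the axis $\alpha$ and with $\Omega$ as in Lemma~\ref{lem:shape}, the distinguished part being the first axis of $\Omega$. It contains all rungs and all $\lambda_h[v]$ with $v\equiv n\pmod2$.
\item For $h=(6,3^{d-2})$, $d\ge5$, take the cycle of Lemma~\ref{lem:H3} with $D=d-2$ and $\alpha_1,\alpha_2$ as in Section~\ref{sec:hosts}. It contains all rungs needed by guests, and $\lambda_h[2]$, $\lambda_h[4]$.
\item For all other thick compositions, including $(6,3)$, take the standard cycle.
\end{itemize}

\subsection*{Parents and edges}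
Ladders and thick fibers are attached as in Section~\ref{sec:tree}, and a guest is attached to its host along the edge $f$ of Section~\ref{sec:hosts}, its own edge being the digon. One rule has to be changed. Let $h=c^+$ be a host in Case B1 whose merged part is $3+4=7$, so $n=5$. Splitting the $7$ into $(4,3)$ may give a child $c'$ of Type III, and the rule of Section~\ref{sec:tree} asks for $\lambda_h[2]$, which has the wrong parity. We call such a child \emph{exceptional} and take
\[
e=\lambda_{c'}[1],\qquad f=\lambda_h[1]
\]
instead. These edges are parallel by \eqref{eq:III}.

Order the pieces as follows: the root, the thick fibers by increasing number of parts, the ladders, the guests. By Lemma~\ref{lem:tree}(a) and since hosts are thick, every parent is the root or a thick fiber and precedes its children. Thick fibers have at least four vertices, so no parent is a digon. It remains to check, for each piece that is not a digon, that its own edge and the edges $f$ of its children and guests are distinct and lie on the chosen path or cycle.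

\subsection*{Root and ladders} For the root this is Lemma~\ref{lem:tree}(b). A ladder has only its own edge, which lies on its cycle.

\subsection*{Thick fibers that are not hosts}
Such a fiber has the standard cycle, no guests and no exceptional children. If it is not itself exceptional, Lemma~\ref{lem:tree}(c) applies. An exceptional child $c'$ of $c^+$ has the same multiset of parts as $c$, with all parts at most $4$ and, by \eqref{eq:d}, at least three parts $4$. So $c'$ is not a host, as it has no part $\ge5$, and it has no children by Lemma~\ref{lem:tree}(d). Its only edge in use is the line edge $\lambda_{c'}[1]$, which lies on the standard cycle. In particular no host is exceptional.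

\subsection*{The host $(6,3)$, $k=9$}
Its distinguished part $6$ is even, so by Lemma~\ref{lem:tree}(c) its tree edges are distinct line edges on the standard cycle. The two guest edges run in the direction of the part $3$, so they are not line edges. Each of them ends in a corner of the $5\times2$ grid, a vertex of degree $2$, and therefore lies on every Hamiltonian cycle of the grid.

\subsection*{Hosts $h$ with $s(h)\ge3$}
These are all remaining hosts. Guests use distinct rungs, which lie on the chosen cycle. The rungs are not line edges, since their direction is not the distinguished part. By Lemma~\ref{lem:tree}(d) the own edge is $\lambda_h[n]$, and a child comes from a split of the distinguished part into $(u,u')$ with $u\ge u'\ge2$ and uses $\lambda_h[u-2]$, unless it is exceptional. A split that returns the periodic composition $c$ gives no child.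

In Case A the largest part of $h$ is not unique, so there are no children, and $\lambda_h[n]$ lies on the cycle.

In Case B1 the distinguished part is $x+3$, and $n=x+1$.
\begin{itemize}
\item $x=2$, $n=3$. The only split of $5$ is $(3,2)$, with edge $\lambda_h[1]$. The edges in use are among $\lambda_h[1],\lambda_h[3]$.
\item $x=3$, $n=4$. The split $(4,2)$ has edge $\lambda_h[2]$, and the split $(3,3)$ returns $c$. The edges in use are among $\lambda_h[2],\lambda_h[4]$.
\item $x=4$, $n=5$. The split $(5,2)$ has edge $\lambda_h[3]$. If $h=c^-$, the merged parts were $(4,3)$, and the split $(4,3)$ returns $c$. If $h=c^+$, the split $(4,3)$ gives at most an exceptional child, with edge $\lambda_h[1]$. By Lemma~\ref{lem:hosts} exactly one of these alternatives applies to $h$. The edges in use are among $\lambda_h[1],\lambda_h[3],\lambda_h[5]$.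
\end{itemize}
In each case the edges are distinct and of the form $\lambda_h[v]$ with $v\equiv n\pmod2$, so they lie on the cycle.

In Case B2, $h=(6,3^{d-2})$ has own edge $\lambda_h[4]$, the split $(4,2)$ has edge $\lambda_h[2]$, and the split $(3,3)$ returns $c=(3^d)$. Both edges lie on the cycle.

\medskip
All hypotheses of Lemma~\ref{lem:glue} hold, so the necklace graph has a Hamiltonian path with the ends of the root, $0^k$ and $1^k$. This proves Theorem~\ref{thm:odd}, and with Section~\ref{sec:even} also Theorem~\ref{thm:all}. \qed

\begin{thebibliography}{1}
\bibitem{singletons}
\emph{$k$-abelian singletons and Gray codes for necklaces},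
\texttt{http://www.cirm-math.fr/ProgWeebly/Renc1429/Whiteland.pdf}.
\end{thebibliography}
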